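\title{Common zeros of finite-codimensional subspaces of the disk algebra}

\begin{abstract}
Let $M$ be a linear subspace of finite codimension in the disk algebra, and suppose that every function in $M$ has a zero in the closed disk. We prove that the functions in $M$ have a common zero. More generally, in a complex unital Banach algebra generated by one element, a proper subspace of finite codimension that contains no invertible element, or merely no exponential, lies in the kernel of a character. The proof is an induction on the codimension. Its main tools are peak functions and a family of perturbing factors $\exp(\lambda z^{N}e^{q/J})$ whose Taylor expansion is, in effect, concentrated on the indices $0$ and $J(1+o(1))$. Finite codimension cannot be dropped.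
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{D}$ be the open unit disk in $\mathbb{C}$ and $\mathbb{T}$ its boundary. The disk algebra $A(\mathbb{D})$ consists of the functions that are continuous on $\overline{\mathbb{D}}$ and holomorphic in $\mathbb{D}$, with pointwise operations and the supremum norm. A function $f\in A(\mathbb{D})$ is invertible exactly when it has no zero in $\overline{\mathbb{D}}$. For a point $a\in\overline{\mathbb{D}}$, every subspace of the hyperplane $\{f: f(a)=0\}$ therefore consists of noninvertible functions, and one may ask whether a large subspace can consist of noninvertible functions for any other reason. The following question is posed in \cite{When}.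

\begin{quote}
Let $M$ be a linear subspace of codimension two in $A(\mathbb{D})$, and assume that every $f\in M$ vanishes at some point of $\overline{\mathbb{D}}$. Must all functions in $M$ vanish at one common point of $\overline{\mathbb{D}}$?
\end{quote}

In codimension one this is the situation of the Gleason--Kahane--\.Zelazko theorem, whose proof we recall in Lemma~\ref{lem:one}. The answer is yes in every finite codimension.

\begin{theorem}\label{thm:disk}
Let $M\subset A(\mathbb{D})$ be a linear subspace of finite codimension at least one. If every $f\in M$ has a zero in $\overline{\mathbb{D}}$, then all $f\in M$ have a common zero in $\overline{\mathbb{D}}$.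
\end{theorem}

Some largeness assumption on $M$ is necessary.

\begin{example}\label{ex:infinite}
Let $M$ be the span of $1+z^{2}$ and $z$. If $\alpha\neq0$, the two roots of $\alpha z^{2}+\beta z+\alpha$ have product $1$, so one of them lies in $\overline{\mathbb{D}}$; if $\alpha=0$, the function $\beta z$ vanishes at $0$. There is no common zero, since $z$ vanishes only at $0$ and $1+z^{2}$ does not vanish there.
\end{example}

The only property of $A(\mathbb{D})$ that matters is that the polynomials are dense. In a unital Banach algebra $\mathcal{A}$ we write $e^{y}=\sum_{k\ge0}y^{k}/k!$ and $\exp(\mathcal{A})=\{e^{y}:y\in\mathcal{A}\}$. A \emph{character} is a nonzero multiplicative linear functional.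

\begin{theorem}\label{thm:banach}
Let $\mathcal{A}$ be a complex unital Banach algebra containing an element $x$ such that $\{p(x):p\in\mathbb{C}[z]\}$ is dense. For a linear subspace $M\subset\mathcal{A}$, closed or not, of finite codimension at least one, the following are equivalent:
\begin{enumerate}
\item[(i)] no element of $M$ is invertible;
\item[(ii)] $M\cap\exp(\mathcal{A})=\emptyset$;
\item[(iii)] $M$ lies in the kernel of a character.
\end{enumerate}
\end{theorem}

Both theorems come from a dual statement about entire functions. Let $\mathcal{O}$ be the algebra of entire functions with locally uniform convergence. An \emph{analytic functional} is a linear map $\omega:\mathcal{O}\to\mathbb{C}$ with $|\omega(f)|\le C\max_{|z|\le R}|f|$ for some constants $C,R$. Since the Taylor polynomials of $f$ converge to $f$ in $\mathcal{O}$, such an $\omega$ is determined by its \emph{moments} $\omega(z^{m})$, $m\ge0$. We write $\delta_{a}(f)=f(a)$ and call a nonzero multiple of some $\delta_{a}$, $a\in\mathbb{C}$, an \emph{evaluation}.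

\begin{theorem}\label{thm:main}
Let $S\neq0$ be a finite-dimensional space of analytic functionals such that
\begin{equation}\label{eq:G}
\text{for every } g\in\mathcal{O} \text{ there is } \omega\in S \text{ with } \omega(e^{g})\neq0. \tag{G}
\end{equation}
Then $S$ contains $\delta_{a}$ for some $a\in\mathbb{C}$.
\end{theorem}

Condition \eqref{eq:G} says that the common kernel of $S$ contains no exponential. It holds whenever $S$ contains an evaluation, so Theorem~\ref{thm:main} characterizes such $S$. The functional $\omega$ in \eqref{eq:G} may depend on $g$, and this is the source of the difficulty.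

To see why the theorem is plausible, suppose that every $\omega\in S$ is a combination of the functionals $f\mapsto f^{(j)}(a)$ with $a$ in a finite set $F$ and $0\le j\le d$. Let $X$ be the finite-dimensional space of jets $(f^{(j)}(a))_{a\in F,\,j\le d}$ and $X_{0}\subset X$ the common kernel of $S$. A jet whose values $f(a)$ are all nonzero is the jet of an exponential: take a local logarithm near each $a\in F$ and interpolate its jet by a polynomial $g$. So \eqref{eq:G} says that $X_{0}$ is covered by the finitely many hyperplanes $\{f(a)=0\}$. A complex vector space is not a finite union of proper subspaces, hence $X_{0}$ lies in one of these hyperplanes, and $\delta_{a}\in S$ by the following fact of linear algebra, which we use repeatedly: \emph{a linear functional that vanishes on the common kernel of $\omega_{1},\dots,\omega_{n}$ is a linear combination of them.} Theorem~\ref{thm:main} says that this conclusion survives when finitely many points are replaced by a continuum.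

The proof is an induction on $\dim S$. Assuming that $S$ contains no evaluation, we construct an exponential that all of $S$ annihilates. Section~\ref{sec:mechanism} shows the mechanism on an example, and Section~\ref{sec:induction} isolates it. After a rescaling, the functionals in $S$ turn out to be given by measures on $\mathbb{T}$ (Section~\ref{sec:bounded}) which are absolutely continuous (Section~\ref{sec:singular}), so that their moments tend to zero, but not exponentially fast. This last case is the hardest and occupies Sections~\ref{sec:decay}--\ref{sec:proofprop}.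

\medskip
\noindent\textbf{Conventions.} On $\mathbb{C}^{n}$, $|\cdot|$ is the maximum norm, $\theta\cdot\xi=\sum_{i}\theta_{i}\xi_{i}$, and $Q=\{t\in\mathbb{C}^{n}:|t|\le1\}$. For $s>0$, $A_{s}$ is the disk algebra of $\{|z|\le s\}$ with norm $\|f\|_{s}=\max_{|z|\le s}|f|$, so $A_{1}=A(\mathbb{D})$. Polynomials are dense in $A_{s}$, because $f(\rho z)\to f(z)$ uniformly as $\rho\uparrow1$ and the Taylor series of $f(\rho z)$ converges uniformly. In a commutative unital Banach algebra, products of exponentials and nonzero constants are exponentials, and so is $1-y=\exp(-\sum_{k\ge1}y^{k}/k)$ when $\|y\|<1$.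

\section{Reduction to analytic functionals}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:banach}, assuming Theorem~\ref{thm:main}]
A character $\chi$ satisfies $\chi(1)=1$, hence $\chi(y)\chi(y^{-1})=1$ for invertible $y$; this gives (iii)$\Rightarrow$(i). Since $e^{y}e^{-y}=1$, (i)$\Rightarrow$(ii). Assume (ii). The algebra $\mathcal{A}$ is commutative because the polynomials in $x$ are dense.

We first pass to the closure of $M$. If $e^{y}\in\overline{M}$, choose $u\in M$ with $\|u-e^{y}\|<1/\|e^{-y}\|$. Then $u=e^{y}(1-w)$ with $\|w\|<1$, so $u$ is an exponential, contrary to (ii). Thus $\overline{M}$ contains no exponential; in particular $1\notin\overline{M}$. The quotient $\mathcal{A}/\overline{M}$ is a nonzero finite-dimensional normed space, so the annihilator $S_{0}\subset\mathcal{A}^{*}$ of $\overline{M}$ is finite-dimensional and nonzero, and its common kernel is $\overline{M}$.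

For $f=\sum f_{m}z^{m}\in\mathcal{O}$ put $f(x)=\sum f_{m}x^{m}$. For $R>\|x\|$, Cauchy's inequality $|f_{m}|\le R^{-m}\|f\|_{R}$ gives $\|f(x)\|\le C\|f\|_{R}$. So $f\mapsto f(x)$ is continuous on $\mathcal{O}$; it is multiplicative on polynomials, hence on $\mathcal{O}$, and applying it to the partial sums of $\sum g^{k}/k!$ gives $(e^{g})(x)=e^{g(x)}$. For $\omega\in S_{0}$ the formula $\tilde\omega(f)=\omega(f(x))$ defines an analytic functional, and $\omega\mapsto\tilde\omega$ is injective because the $p(x)$ are dense. Since $e^{g(x)}\notin\overline{M}$ for $g\in\mathcal{O}$, the space $S=\{\tilde\omega:\omega\in S_{0}\}$ satisfies \eqref{eq:G}. By Theorem~\ref{thm:main} there are $\omega\in S_{0}$ and $a\in\mathbb{C}$ with $\omega(p(x))=p(a)$ for all polynomials $p$. This $\omega$ is continuous, multiplicative on a dense subalgebra, and $\omega(1)=1$. So it is a character, and $M\subset\ker\omega$.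
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disk}, assuming Theorem~\ref{thm:main}]
Take $\mathcal{A}=A(\mathbb{D})$ and $x=z$; condition (i) holds. The proof above gives a continuous $\omega$ with $M\subset\ker\omega$ and $\omega(p)=p(a)$ for polynomials $p$. From $|a|^{k}=|\omega(z^{k})|\le\|\omega\|$ for all $k$ we get $|a|\le1$, and then $\omega(f)=f(a)$ for all $f\in A(\mathbb{D})$ by density.
\end{proof}

\section{Dimension one, and an example in dimension two}\label{sec:mechanism}

\begin{lemma}\label{lem:one}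
Theorem~\ref{thm:main} holds when $\dim S=1$.
\end{lemma}

\begin{proof}
Let $\omega$ span $S$, with $|\omega(f)|\le C\|f\|_{R}$. Then $\omega(e^{g})\neq0$ for all $g\in\mathcal{O}$, and taking $g=0$ we may normalize $\omega(1)=1$. The function $F(\lambda)=\omega(e^{\lambda z})=\sum_{m}\omega(z^{m})\lambda^{m}/m!$ is entire and zero-free, and $|F(\lambda)|\le Ce^{R|\lambda|}$. By Hadamard's factorization theorem, a zero-free entire function with such a bound has the form $e^{\alpha+a\lambda}$, and $F(0)=1$ gives $F(\lambda)=e^{a\lambda}$. Comparing coefficients, $\omega(z^{m})=a^{m}$ for all $m$, so $\omega=\delta_{a}$.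
\end{proof}

This argument uses only the exponents $g=\lambda z$, and these do not suffice in dimension two. For $v(f)=(f'(0),\,f(0)+f''(0))$ we have $v(e^{\lambda z})=(\lambda,1+\lambda^{2})\neq0$ for every $\lambda$, although $v(e^{-z^{2}/2})=0$. A curve in $\mathbb{C}^{n}$ avoids the origin too easily. We shall instead solve the $n$ equations $v(e^{G})=0$ in an $n$-parameter family of exponents, first approximately. The next lemma turns a nondegenerate approximate solution into an exact one.

\begin{lemma}[Stability of zeros]\label{lem:stab}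
Let $V,V_{j}:Q\to\mathbb{C}^{n}$ be continuous with $V_{j}\to V$ uniformly on $Q$. Suppose that $V$ is holomorphic near $0$, $V(0)=0$, and $L=DV(0)$ is invertible. Then $V_{j}$ has a zero in $Q$ for all large $j$.
\end{lemma}

\begin{proof}
Since $t-L^{-1}V(t)=O(|t|^{2})$, there is $\rho\in(0,1]$ with $|t-L^{-1}V(t)|\le\rho/2$ for $|t|\le\rho$. For large $j$ we have $|L^{-1}(V_{j}-V)|\le\rho/2$ on $Q$, so $t\mapsto t-L^{-1}V_{j}(t)$ is a continuous map of the compact convex set $\{|t|\le\rho\}$ into itself. By Brouwer's theorem it has a fixed point, which is a zero of $V_{j}$.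
\end{proof}

\begin{example}\label{ex:mechanism}
Let
\[
v(f)=\Big(f(1)+\int_{0}^{1}xf(x)\,dx,\ \int_{0}^{1}f(x)\,dx\Big)=f(1)\,c+w(f),
\]
where $c=(1,0)$ and $w(f)=(\int_{0}^{1}xf\,dx,\int_{0}^{1}f\,dx)$. We find an entire $G$ with $v(e^{G})=0$ in three steps.

\emph{Matching.} We solve $w(e^{g})=-c$. Asking that $w(e^{g})$ be parallel to $c$ is one equation, $\int_{0}^{1}e^{g}\,dx=0$, for one functional that is not an evaluation; Lemma~\ref{lem:one} guarantees a solution, and here $g=2\pi iz$ works. Integration by parts gives $w(e^{2\pi iz})=c/(2\pi i)$. An additive constant corrects the factor: if $e^{s}=-2\pi i$ and $g_{0}=s+2\pi iz$, then $w(e^{g_{0}})=-c$.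

\emph{Decoupling.} This $g_{0}$ is not a solution, because $e^{g_{0}(1)}=-2\pi i$ and not $1$. But the value at $1$ can be reset without disturbing the integrals much. For $g_{t}=g_{0}+t_{1}+t_{2}z$, $t\in Q$, the function $\exp(g_{t}(1-z^{k}))$ equals $1$ at $z=1$ and differs from $e^{g_{t}}$ by at most $Cx^{k}$ at $x\in[0,1)$, with $C$ independent of $t$ and $k$. Hence, uniformly on $Q$,
\[
V_{k}(t)=v\big(\exp(g_{t}(1-z^{k}))\big)\longrightarrow V(t)=w(e^{g_{t}})+c .
\]

\emph{Stability.} We have $V(0)=0$, and the columns of $DV(0)$ are $w(e^{g_{0}})=(-1,0)$ and $w(ze^{g_{0}})=(\ast,-1)$. The determinant is $1$, so by Lemma~\ref{lem:stab} some $V_{k}$ has a zero.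
\end{example}

The general proof follows this pattern. Matching comes from the induction hypothesis and stability from Lemma~\ref{lem:stab}. The work is in the decoupling: producing exponentials on which $v$ takes approximately the value $w(e^{g})+c$, where $g$ is free and $c\neq0$ does not depend on $g$.

\section{The induction step: matching and normalization}\label{sec:induction}

Let $B$ be $\mathcal{O}$ or one of the algebras $A_{s}$. A continuous linear map $w:B\to\mathbb{C}^{n}$ has \emph{full rank} if $\theta\cdot w\neq0$ for every $\theta\neq0$. By density it makes no difference whether $\theta\cdot w$ is tested on $B$ or on polynomials.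

\begin{lemma}\label{lem:directions}
Let $w:B\to\mathbb{C}^{n}$ have full rank and let $g\in B$. There are polynomials $m_{1},\dots,m_{n}$ such that, with $g_{t}=g+\sum_{i}t_{i}m_{i}$, the map $t\mapsto w(e^{g_{t}})$ is holomorphic on $\mathbb{C}^{n}$ with invertible derivative at $0$.
\end{lemma}

\begin{proof}
If the vectors $w(e^{g}m)$, $m\in\mathbb{C}[z]$, did not span $\mathbb{C}^{n}$, some $\theta\neq0$ would satisfy $\theta\cdot w(e^{g}m)=0$ for all polynomials $m$, hence for all $m\in B$; since $e^{g}B=B$, this contradicts full rank. Choose $m_{i}$ so that the $w(e^{g}m_{i})$ form a basis. The series $e^{g_{t}}=e^{g}\sum_{\alpha}t^{\alpha}m^{\alpha}/\alpha!$ converges in $B$ for all $t$, so $w(e^{g_{t}})$ is an everywhere convergent power series in $t$ with linear part $\sum_{i}t_{i}w(e^{g}m_{i})$.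
\end{proof}

\medskip
\noindent\textbf{Standing assumption.} \emph{Until the end of the proof of Theorem~\ref{thm:main} in Section~\ref{sec:decay}, $n\ge2$, the theorem holds in all dimensions less than $n$, and $S$ is an $n$-dimensional space that satisfies \eqref{eq:G} and contains no evaluation.} We must reach a contradiction. Let $v:\mathcal{O}\to\mathbb{C}^{n}$ be the vector of a basis of $S$ and put $v_{m}=v(z^{m})$. Then $v$ has full rank, $S=\{\theta\cdot v:\theta\in\mathbb{C}^{n}\}$, and $v(e^{g})\neq0$ for all $g\in\mathcal{O}$.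

\begin{lemma}[Matching]\label{lem:match}
Let $w:\mathcal{O}\to\mathbb{C}^{n}$ be a vector of analytic functionals of full rank and let $c\in\mathbb{C}^{n}\setminus\{0\}$. Suppose that $\theta\cdot w$ is not an evaluation whenever $\theta\cdot c=0$. Then there are $g_{0}\in\mathcal{O}$ and polynomials $m_{1},\dots,m_{n}$ with the following property, where $g_{t}=g_{0}+\sum_{i}t_{i}m_{i}$: if continuous maps $V_{j}:Q\to\mathbb{C}^{n}$ converge uniformly to $V(t)=w(e^{g_{t}})+c$, then $V_{j}$ has a zero for all large $j$.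
\end{lemma}

\begin{proof}
The space $S'=\{\theta\cdot w:\theta\cdot c=0\}$ has dimension $n-1\ge1$ and contains no evaluation. By the induction hypothesis it violates \eqref{eq:G}: there is $g\in\mathcal{O}$ with $\theta\cdot w(e^{g})=0$ whenever $\theta\cdot c=0$, that is, $w(e^{g})=\sigma c$ with $\sigma\in\mathbb{C}$. If $\sigma=0$, take the family $g_{t}$ that Lemma~\ref{lem:directions} attaches to $g$; by Lemma~\ref{lem:stab} the map $t\mapsto w(e^{g_{t}})-c/j$ has a zero $t$ for large $j$, and we replace $g$ by $g_{t}$. So we may assume $\sigma\neq0$. Put $g_{0}=g+s$ with $e^{s}=-1/\sigma$, so that $w(e^{g_{0}})=-c$, and choose the $m_{i}$ by Lemma~\ref{lem:directions} for $g_{0}$. Then $V(0)=0$, $DV(0)$ is invertible, and Lemma~\ref{lem:stab} applies.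
\end{proof}

Peak functions and logarithms are not entire, so we need \eqref{eq:G} for exponents in a disk algebra. If $|v(f)|\le C\|f\|_{s}$ for $f\in\mathcal{O}$, then $v$ has a unique continuous extension to $A_{s}$, again denoted by $v$; we then say that $v$ \emph{extends to} $A_{s}$.

\begin{lemma}\label{lem:extend}
If $v$ extends to $A_{s}$, then $v(e^{g})\neq0$ for all $g\in A_{s}$.
\end{lemma}

\begin{proof}
Suppose $v(e^{g})=0$ with $g\in A_{s}$. Choose $m_{i}$ by Lemma~\ref{lem:directions} and polynomials $p_{j}\to g$ in $A_{s}$. Put $V(t)=v(e^{g_{t}})$ and $V_{j}(t)=v(\exp(p_{j}+\sum_{i}t_{i}m_{i}))=v(e^{g_{t}}e^{p_{j}-g})$. Since $\|e^{p_{j}-g}-1\|_{s}\to0$ and $\|e^{g_{t}}\|_{s}$ is bounded on $Q$, we have $V_{j}\to V$ uniformly. By Lemma~\ref{lem:stab} some $V_{j}$ has a zero, which means that $v(e^{p})=0$ for a polynomial $p$. This contradicts \eqref{eq:G}.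
\end{proof}

Let $r=\limsup_{m}|v_{m}|^{1/m}$, which is finite since $|v_{m}|\le CR^{m}$. For $s>r$ and $f=\sum f_{m}z^{m}\in\mathcal{O}$, Cauchy's inequality gives
\[
|v(f)|=\Big|\sum_{m}f_{m}v_{m}\Big|\le\|f\|_{s}\sum_{m}s^{-m}|v_{m}|,
\]
so $v$ extends to $A_{s}$ for every $s>r$.

We claim that $r>0$. Suppose $r=0$. Since $\delta_{0}\notin S$, the restriction of $\delta_{0}$ to polynomials is not a combination of the components of $v$, so there is a polynomial $p$ with $v(p)=0$ and $p(0)=1$. For small $s$ we have $\|1-p\|_{s}<1$, so $p$ is an exponential in $A_{s}$, contrary to Lemma~\ref{lem:extend}.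

Replace $v$ by $f\mapsto v(f(\cdot/r))$. Since $f\mapsto f(\cdot/r)$ is an automorphism of $\mathcal{O}$, which permutes the exponentials and turns $\delta_{a}$ into $\delta_{a/r}$, the standing assumption is preserved, and the moments become $r^{-m}v_{m}$. From now on
\begin{equation}\label{eq:radius}
\limsup_{m\to\infty}|v_{m}|^{1/m}=1 .
\end{equation}

\section{Boundedness on the unit disk}\label{sec:bounded}

By \eqref{eq:radius}, $v$ extends to $A_{s}$ for $s>1$, but growth of the moments alone does not give the endpoint $s=1$: the functional $f\mapsto f'(1)$ has moments $m$ and is unbounded on $A_{1}$. The endpoint comes from \eqref{eq:G}, by the argument which shows that a functional with $\omega(1)=1$ and no zero on exponentials has norm one: if $|\omega(f)|>\|f\|$, then $f-\omega(f)$ is an exponential in the kernel. The bound obtained this way is $1$ for every $s$, and so it survives the limit $s\downarrow1$.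

\begin{proposition}\label{prop:bounded}
The map $v$ extends to $A_{1}=A(\mathbb{D})$.
\end{proposition}

\begin{proof}
Fix $u=e^{g}$ with $g\in\mathcal{O}$, and $s\in(1,2]$. Let $N=\{f\in A_{s}:v(f)\in\mathbb{C}v(u)\}$. As $v(u)\neq0$, we can write $v(f)=\beta(f)v(u)$ for $f\in N$, with $\beta$ linear and $\beta(u)=1$. We claim that
\[
|\beta(f)|\le\|f/u\|_{s}\qquad(f\in N).
\]
Otherwise, for some $f\in N$ and $\beta=\beta(f)\neq0$, the function $y=f/(\beta u)$ has $\|y\|_{s}<1$. Then $f-\beta u=-\beta u(1-y)$ is an exponential in $A_{s}$ and $v(f-\beta u)=0$, contrary to Lemma~\ref{lem:extend}.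

By the Hahn--Banach theorem the functional $f/u\mapsto\beta(f)$ on $u^{-1}N$ extends to $\chi\in A_{s}^{*}$ with $\|\chi\|\le1$. Put $\omega_{s}(f)=\chi(f/u)$ for $f\in A_{s}$, and choose $\theta$ with $\theta\cdot v(u)=1$. On $N$ both $\omega_{s}$ and $\theta\cdot v$ equal $\beta$. Since $N$ is the common kernel of the functionals $\theta'\cdot v$ with $\theta'\cdot v(u)=0$, the difference $\omega_{s}-\theta\cdot v$ is one of them. Hence $\omega_{s}$, restricted to $\mathcal{O}$, belongs to $S$, and
\[
\omega_{s}(u)=1,\qquad|\omega_{s}(uf)|\le\|f\|_{s}\quad(f\in\mathcal{O}).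
\]

The quantity $\sup\{|\omega(uf)|:f\in\mathcal{O},\ \|f\|_{2}\le1\}$ is finite for $\omega\in S$, because $v$ extends to $A_{2}$, and it is a norm on $S$, because $u\mathcal{O}=\mathcal{O}$. All $\omega_{s}$ lie in its unit ball, which is compact since $\dim S<\infty$. So $\omega_{s_{k}}\to\omega_{u}\in S$ along a sequence $s_{k}\downarrow1$, and the convergence holds at each $f\in\mathcal{O}$. In the limit $\omega_{u}(u)=1$ and $|\omega_{u}(uf)|\le\|f\|_{1}$, whence $|\omega_{u}(f)|\le\|1/u\|_{1}\|f\|_{1}$ for $f\in\mathcal{O}$.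

Let $S_{b}\subset S$ be the subspace of functionals bounded for $\|\cdot\|_{1}$. It contains $\omega_{u}$ for every $u=e^{g}$, so it is nonzero and satisfies \eqref{eq:G}. If $S_{b}\neq S$, the induction hypothesis gives an evaluation in $S_{b}\subset S$, which is excluded. Hence $S_{b}=S$.
\end{proof}

Write $A=A(\mathbb{D})$. Proposition~\ref{prop:bounded} and Lemma~\ref{lem:extend} give
\begin{equation}\label{eq:Gprime}
v(e^{g})\neq0\qquad\text{for all }g\in A .
\end{equation}
By the maximum principle $A$ is isometrically a subspace of $C(\mathbb{T})$. Extending each component of $v$ to $C(\mathbb{T})$ by Hahn--Banach and applying the Riesz representation theorem, we obtain regular complex Borel measures $\nu_{1},\dots,\nu_{n}$ on $\mathbb{T}$ with $v(f)=\int_{\mathbb{T}}f\,d\nu$ for $f\in A$, where $\nu=(\nu_{1},\dots,\nu_{n})$. Put $\kappa=|\nu_{1}|+\dots+|\nu_{n}|$, a finite positive regular measure.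

\section{The representing measure is absolutely continuous}\label{sec:singular}

In Example~\ref{ex:mechanism} the powers of a function peaking at the point $1$ allowed us to prescribe the exponent separately at $1$ and away from $1$. In the disk algebra the same is possible for every compact set of measure zero. We recall two classical theorems; measure zero and absolute continuity refer to arc length on $\mathbb{T}$.
\begin{itemize}
\item \emph{Fatou.} If $K\subset\mathbb{T}$ is compact, nonempty and of measure zero, there is $\phi\in A$ with $\phi=1$ on $K$ and $|\phi|<1$ on $\overline{\mathbb{D}}\setminus K$.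
\item \emph{F. and M. Riesz.} A complex Borel measure $\nu'$ on $\mathbb{T}$ with $\int z^{m}\,d\nu'=0$ for all $m\ge0$ is absolutely continuous.
\end{itemize}

For $K$ as above put $v_{K}(f)=\int_{K}f\,d\nu$ and $w_{K}(f)=\int_{\mathbb{T}\setminus K}f\,d\nu$, so that $v=w_{K}+v_{K}$ on $A$. The components of $w_{K}$ are bounded for $\|\cdot\|_{1}$, so on $\mathcal{O}$ they are analytic functionals.

\begin{lemma}\label{lem:split}
Let $K\subset\mathbb{T}$ be compact and of measure zero, with $\kappa(K)>0$.
\begin{enumerate}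
\item[(a)] There is $g_{*}\in A$ with $v_{K}(e^{g_{*}})\neq0$.
\item[(b)] For any such $g_{*}$ and $c=v_{K}(e^{g_{*}})$, there is $\theta\neq0$ such that either $\theta\cdot w_{K}=0$, or $\theta\cdot c=0$ and $\theta\cdot w_{K}$ is an evaluation.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise $v_{K}(e^{\lambda z^{m}})=0$ for all $\lambda$ and $m\ge0$, and the coefficient of $\lambda$ gives $\int_{K}z^{m}\,d\nu=0$. By the F. and M. Riesz theorem the restriction of each $\nu_{i}$ to $K$ is absolutely continuous; being carried by a null set, it is zero. This contradicts $\kappa(K)>0$.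

(b) Suppose there is no such $\theta$. Then Lemma~\ref{lem:match} applies to $w_{K}$ and $c$ and provides a family $g_{t}$. Let $\phi$ be Fatou's function for $K$ and put
\[
V_{k}(t)=v\big(\exp\big(g_{t}(1-\phi^{k})+g_{*}\phi^{k}\big)\big),\qquad t\in Q .
\]
The exponent lies in $A$ and depends continuously on $t$. On $K$ it equals $g_{*}$. Off $K$ it equals $g_{t}+(g_{*}-g_{t})\phi^{k}$, and since $\|g_{t}\|_{1}$ is bounded on $Q$, the inequality $|e^{\xi}-1|\le|\xi|e^{|\xi|}$ shows that its exponential differs from $e^{g_{t}}$ by at most $C|\phi|^{k}$, with $C$ independent of $t$ and $k$. Therefore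
\[
\big|V_{k}(t)-w_{K}(e^{g_{t}})-c\big|\le C\int_{\mathbb{T}\setminus K}|\phi|^{k}\,d\kappa\longrightarrow0
\]
by dominated convergence, uniformly in $t$. By Lemma~\ref{lem:match} some $V_{k}$ has a zero, contrary to \eqref{eq:Gprime}.
\end{proof}

It remains to choose $K$ so that the alternative in (b) is impossible. The functionals $\theta\cdot v$ are neither zero nor evaluations, and we need the same for $\theta\cdot w_{K}$. If $K$ carries little mass, this follows by perturbation. An atom cannot be cut into small pieces, but for an atom the condition $\theta\cdot c=0$ makes $\theta\cdot w_{K}$ equal to $\theta\cdot v$.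

\begin{proposition}\label{prop:ac}
The measures $\nu_{i}$ are absolutely continuous. Consequently $v_{m}\to0$.
\end{proposition}

\begin{proof}
Suppose not. Then $\kappa(Y)>0$ for some Borel set $Y\subset\mathbb{T}$ of measure zero.

\emph{Case 1: $\kappa$ has an atom $\zeta$.} Let $K=\{\zeta\}$, $g_{*}=0$ and $c=\nu(\{\zeta\})\neq0$, so that $\theta\cdot v=\theta\cdot w_{K}+(\theta\cdot c)\delta_{\zeta}$. Take $\theta\neq0$ from Lemma~\ref{lem:split}(b). If $\theta\cdot w_{K}=0$, then $\theta\cdot v=(\theta\cdot c)\delta_{\zeta}$ is zero or an evaluation. If $\theta\cdot c=0$ and $\theta\cdot w_{K}$ is an evaluation, then so is $\theta\cdot v=\theta\cdot w_{K}$. Both contradict the standing assumption.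

\emph{Case 2: $\kappa$ has no atom.} Let
\[
d=\inf\big\{\|\theta\cdot v-\beta\delta_{a}\|_{A^{*}}:|\theta|=1,\ \beta\in\mathbb{C},\ a\in\overline{\mathbb{D}}\big\}.
\]
We show that $d>0$. Suppose $\|\theta_{j}\cdot v-\beta_{j}\delta_{a_{j}}\|\to0$ with $|\theta_{j}|=1$. Testing on $f=1$ shows that $\beta_{j}$ is bounded, so along a subsequence $\theta_{j}\to\theta$, $\beta_{j}\to\beta$, $a_{j}\to a\in\overline{\mathbb{D}}$, with $|\theta|=1$. For each $f\in A$, $\theta\cdot v(f)-\beta f(a)=\lim(\theta_{j}\cdot v(f)-\beta_{j}f(a_{j}))=0$. Thus $\theta\cdot v=\beta\delta_{a}$ is zero or an evaluation, which is impossible.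

Since $\kappa$ has no atom, $\tau\mapsto\kappa(\{e^{i\varphi}:0\le\varphi<\tau\})$ is uniformly continuous on $[0,2\pi]$, so $\mathbb{T}$ is a finite union of arcs of $\kappa$-measure less than $d$. One of them, $I$, has $\kappa(I\cap Y)>0$, and inner regularity gives a compact $K\subset I\cap Y$ with $0<\kappa(K)<d$. For $|\theta|=1$ we have $\|\theta\cdot v_{K}\|_{A^{*}}\le\kappa(K)$, hence
\begin{equation}\label{eq:away}
\|\theta\cdot w_{K}-\beta\delta_{a}\|_{A^{*}}\ge d-\kappa(K)>0\qquad(|\theta|=1,\ \beta\in\mathbb{C},\ a\in\overline{\mathbb{D}}).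
\end{equation}
Take $\theta$ from Lemma~\ref{lem:split}(b), scaled so that $|\theta|=1$. By \eqref{eq:away} with $\beta=0$, $\theta\cdot w_{K}\neq0$. So $\theta\cdot w_{K}=\beta\delta_{a}$ on $\mathcal{O}$ with $\beta\neq0$ and $a\in\mathbb{C}$. The moments $\beta a^{k}$ are bounded by $\|\theta\cdot w_{K}\|_{A^{*}}$, so $|a|\le1$, and the identity extends to $A$ by density. This contradicts \eqref{eq:away}.

Thus $\nu_{i}$ has a density in $L^{1}(\mathbb{T})$, the components of $v_{m}=\int z^{m}\,d\nu$ are Fourier coefficients of these densities, and $v_{m}\to0$ by the Riemann--Lebesgue lemma.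
\end{proof}

\section{Slowly decaying moments}\label{sec:decay}

We are left with moments that tend to zero and satisfy \eqref{eq:radius}. An absolutely continuous measure does not charge the sets on which functions in $A$ peak, so the splitting must now be done on the side of Taylor coefficients. The natural space is the algebra $W$ of power series $f=\sum_{i\ge0}f_{i}z^{i}$ with $|f|_{W}=\sum|f_{i}|<\infty$. It is a commutative Banach algebra, $\mathcal{O}\subset W\subset A$, $\|f\|_{1}\le|f|_{W}$, and $|e^{f}|_{W}\le e^{|f|_{W}}$. A bounded linear map $T:W\to\mathbb{C}^{n}$ has norm $\|T\|=\sup_{i}|T(z^{i})|$. For $f\in W$ the partial sums converge uniformly, so $v(f)=\sum f_{i}v_{i}$, and the map $f\mapsto v(fz^{m})$ has norm exactly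
\[
\mu_{m}=\sup_{i\ge0}|v_{m+i}| .
\]

Multiply $f=e^{g}$ by $e^{\lambda z^{N}}=1+\sum_{k\ge1}\lambda^{k}z^{kN}/k!$. Then $v(fe^{\lambda z^{N}})$ is $v(f)$ plus a remainder. As $\mu_{m}\to0$, the remainder is small when $N$ is large and $\lambda$ is bounded, and we can increase $|\lambda|$ until it has size one. The remainder is the candidate for the vector $c$, but it still depends on $g$. To remove the dependence, replace $\lambda$ by $\lambda e^{q/J}$ with $q\in W$. The $k$-th term acquires the factor $e^{kq/J}$. If all terms that matter have $k/J$ close to $1$, this factor is essentially $e^{q}$ throughout, and a summand $-g$ in $q$ cancels $e^{g}$. The following proposition, which concerns only the sequence $(v_{m})$, says that this can be arranged.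

\begin{proposition}[Decoupling]\label{prop:decouple}
Let $(v_{m})_{m\ge0}$ be a sequence in $\mathbb{C}^{n}$, $n\ge1$, with $v_{m}\to0$ and $\limsup|v_{m}|^{1/m}=1$, and let $v(f)=\sum f_{i}v_{i}$ for $f\in W$. There are integers $N_{j}\ge1$, numbers $J_{j}>0$ and $\lambda_{j}\in\mathbb{C}$, and bounded linear maps $a_{j}:W\to\mathbb{C}^{n}$ with $\|a_{j}\|\to1$, such that for every $b\ge1$
\begin{equation}\label{eq:decouple}
\sup_{|f|_{W}\le b,\ |q|_{W}\le b}\Big|v\big(f\exp(\lambda_{j}z^{N_{j}}e^{q/J_{j}})\big)-v(f)-a_{j}(fe^{q})\Big|\longrightarrow0\qquad(j\to\infty).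
\end{equation}
\end{proposition}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:decouple}]
The proposition applies to $v$ by \eqref{eq:radius} and Proposition~\ref{prop:ac}. We first find exponentials on which $a_{j}$ is not small. For large $j$ there is $i=i(j)$ with $|a_{j}(z^{i})|\ge\frac12$. Since $a_{j}(z^{i})=2a_{j}(1+\frac12z^{i})-2a_{j}(1)$, one of $|a_{j}(1)|$ and $|a_{j}(1+\frac12z^{i})|$ is at least $\frac18$. Put $q_{j}=0$ in the first case and $q_{j}=\sum_{l\ge1}(-1)^{l+1}z^{il}/(l2^{l})$ in the second, so that $e^{q_{j}}=1+\frac12z^{i}$. In both cases $|q_{j}|_{W}\le\sum_{l\ge1}1/(l2^{l})=\log2$ and $\frac18\le|a_{j}(e^{q_{j}})|\le2\|a_{j}\|$. Passing to a subsequence, $a_{j}(e^{q_{j}})\to c\neq0$.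

As $S$ contains no evaluation, Lemma~\ref{lem:match} applies to $w=v$ and this $c$, and provides a family $g_{t}$ of entire functions, bounded in $W$ for $t\in Q$. Put
\[
G_{j,t}=g_{t}+\lambda_{j}z^{N_{j}}\exp\Big(\frac{q_{j}-g_{t}}{J_{j}}\Big)\in W,\qquad V_{j}(t)=v(e^{G_{j,t}}).
\]
The map $t\mapsto G_{j,t}$ is continuous into $W$, so $V_{j}$ is continuous. The functions $f=e^{g_{t}}$ and $q=q_{j}-g_{t}$ are bounded in $W$ uniformly in $j$ and $t\in Q$, and $fe^{q}=e^{q_{j}}$. By \eqref{eq:decouple},
\[
V_{j}(t)=v(e^{g_{t}})+a_{j}(e^{q_{j}})+o(1)\longrightarrow v(e^{g_{t}})+c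
\]
uniformly on $Q$. By Lemma~\ref{lem:match}, $v(e^{G_{j,t}})=0$ for some $j$ and $t$, which contradicts \eqref{eq:Gprime}. So the standing assumption is absurd, and with Lemma~\ref{lem:one} the induction is complete.
\end{proof}

\begin{remark}
Both hypotheses of Proposition~\ref{prop:decouple} are needed. For $n=1$ the argument just given works with the constants $g_{t}=s+t$, $e^{s}=-c$, and Lemma~\ref{lem:stab}, and it yields $G\in W$ with $v(e^{G})=0$. This is impossible for $v=\delta_{1}$, whose moments do not tend to zero, and for $v=\delta_{1/2}$, whose moments decay exponentially.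
\end{remark}

To prove the proposition we must understand which terms of the remainder are the first to become large as $|\lambda|=\rho$ grows. The $k$-th term has norm
\[
E_{k}(\rho)=\frac{\rho^{k}\mu_{kN}}{k!}.
\]
By the hypotheses, $\mu_{m}$ is positive, nonincreasing and tends to $0$, and $\limsup\mu_{m}^{1/m}=1$, because $|v_{m}|\le\mu_{m}\le1$ for large $m$. So $h(m)=-\log\mu_{m}$ satisfies
\begin{equation}\label{eq:h}
h\ \text{is nondecreasing},\qquad h(m)\to\infty,\qquad\liminf_{m\to\infty}\frac{h(m)}{m}=0 .
\end{equation}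
Put $\eta(t)=h(t)/t$ and $\Theta_{N}(t)=\log t+N\eta(t)$ for integers $t,N\ge1$. Since $k\Theta_{N}(kN)=k\log(kN)+h(kN)$, we have the identity
\begin{equation}\label{eq:Ek}
E_{k}(\rho)=\frac{(k/e)^{k}}{k!}\,\exp\Big(k\big[\log(e\rho N)-\Theta_{N}(kN)\big]\Big),\qquad\frac{1}{ek}\le\frac{(k/e)^{k}}{k!}\le1 .
\end{equation}
The upper bound is $e^{k}\ge k^{k}/k!$, and the lower bound is $\log k!\le\log k+\int_{1}^{k}\log x\,dx$. Thus the $k$-th term becomes large about when $\log(e\rho N)$ passes $\Theta_{N}(kN)$, and the first terms to do so are those with $kN$ near a minimizer $t_{N}$ of $\Theta_{N}$. The right choice of $J$ is $t_{N}/N$.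

\begin{example}\label{ex:model}
Let $\mu_{m}=e^{-\sqrt{m}}$. The naive hope that only $k=1$ matters fails: at $\rho=1/\mu_{N}$, where $E_{1}=1$, we have $E_{2}=\frac12e^{(2-\sqrt2)\sqrt{N}}\to\infty$. Here $\Theta_{N}(t)=\log t+N/\sqrt{t}$ has derivative $t^{-1}(1-N/(2\sqrt{t}))$, so for even $N$ the minimizer is $t_{N}=N^{2}/4$ and $J=N/4$. Writing $k=Je^{\Delta}$,
\[
\Theta_{N}(kN)-\min\Theta_{N}=\Delta+2e^{-\Delta/2}-2=\tfrac14\Delta^{2}+O(|\Delta|^{3})\qquad(\Delta\to0).
\]
In \eqref{eq:Ek} this excess is multiplied by $k$, which is of order $J$ for bounded $\Delta$. When $\log(e\rho N)=\min\Theta_{N}$, the terms near $k=J$ are therefore small as soon as $|\Delta|$ is large compared with $J^{-1/2}$. The concentration comes from $J\to\infty$ together with the growth of $\Theta_{N}$ away from its minimum.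
\end{example}

In general $h$ is only monotone, and $\Theta_{N}$ has no convexity for a given $N$. The next section recovers enough of it for suitably chosen $N$.

\section{Choice of the exponent $N$}\label{sec:choice}

This section uses only \eqref{eq:h}. Fix $m_{0}\ge2$ with $h>0$ on $\mathcal{T}=\{t\in\mathbb{Z}:t\ge m_{0}\}$. Since $\Theta_{N}(t)\ge\log t\to\infty$ on $\mathcal{T}$, the function $\Theta_{N}$ attains its minimum $\Lambda_{N}$ over $\mathcal{T}$; let $t_{N}$ be the largest minimizer. Put
\[
y_{N}=\log t_{N},\qquad J_{N}=\frac{t_{N}}{N},\qquad Z_{N}=\log J_{N}=y_{N}-\log N,\qquad\sigma_{N}=N\eta(t_{N})=\Lambda_{N}-y_{N}.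
\]
Then $y_{N},\sigma_{N}>0$ and $h(t_{N})=J_{N}\sigma_{N}$. The substitute for convexity is part (c) of the next lemma, which compares the minimization problems for two values of $N$: if $N'<N$, then $\Theta_{N}$ grows linearly in $\log(t_{N'}/t)$ to the left of $t_{N'}$, and if $N'>N$, it grows in the same way to the right of $t_{N'}$.

\begin{lemma}\label{lem:min}
\begin{enumerate}
\item[(a)] $y_{N}=o(N)$, $\sigma_{N}=o(N)$, and $t_{N}\to\infty$.
\item[(b)] $t_{N}$ is nondecreasing in $N$.
\item[(c)] For all $N,N'\ge1$ and $t\in\mathcal{T}$, $\ \Theta_{N}(t)-\Lambda_{N}\ge\big(\frac{N}{N'}-1\big)(y_{N'}-\log t)$.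
\item[(d)] If $y_{l}-y_{N}\le\alpha+\beta\log(l/N)$ for all $l>N$, with $\alpha,\beta\ge0$, then $\sigma_{N}\le\alpha+2\beta$.
\item[(e)] $\limsup_{N}Z_{N}=\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each $t\in\mathcal{T}$, $\Lambda_{N}/N\le\eta(t)+(\log t)/N$, and $\inf_{\mathcal{T}}\eta=0$ by \eqref{eq:h}. So $\Lambda_{N}=o(N)$, and $0<y_{N},\sigma_{N}\le\Lambda_{N}$. Then $\eta(t_{N})=\sigma_{N}/N\to0$, and since $\eta>0$ on $\mathcal{T}$, this forces $t_{N}\to\infty$.

(b) Let $N<N'$. Adding $\Theta_{N}(t_{N})\le\Theta_{N}(t_{N'})$ and $\Theta_{N'}(t_{N'})\le\Theta_{N'}(t_{N})$ gives $(N'-N)(\eta(t_{N'})-\eta(t_{N}))\le0$. The first inequality then reads $y_{N}\le y_{N'}+N(\eta(t_{N'})-\eta(t_{N}))\le y_{N'}$.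

(c) From $\Theta_{N'}(t)\ge\Theta_{N'}(t_{N'})$ we get $\eta(t)\ge\eta(t_{N'})+(y_{N'}-\log t)/N'$. Hence
\[
\Theta_{N}(t)\ge\log t+N\eta(t_{N'})+\frac{N}{N'}(y_{N'}-\log t)=\Theta_{N}(t_{N'})+\Big(\frac{N}{N'}-1\Big)(y_{N'}-\log t),
\]
and $\Theta_{N}(t_{N'})\ge\Lambda_{N}$.

(d) For any sequence $(x_{l})_{l\ge N}$ with $x_{N}=0$, summation by parts gives
\begin{equation}\label{eq:abel}
\sum_{l=N}^{L}\frac{x_{l+1}-x_{l}}{l}=\frac{x_{L+1}}{L}+\sum_{l=N+1}^{L}\frac{x_{l}}{l(l-1)} .
\end{equation}
The inequality $\Theta_{l}(t_{l})\le\Theta_{l}(t_{l+1})$ says $\eta(t_{l})-\eta(t_{l+1})\le(y_{l+1}-y_{l})/l$. Sum over $N\le l\le L$, apply \eqref{eq:abel} with $x_{l}=y_{l}-y_{N}$, and let $L\to\infty$ using (a):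
\[
\sigma_{N}=N\eta(t_{N})\le N\sum_{l>N}\frac{y_{l}-y_{N}}{l(l-1)}\le\alpha N\sum_{l>N}\frac{1}{l(l-1)}+\beta N\sum_{l>N}\frac{\log(l/N)}{l(l-1)} .
\]
The first sum telescopes to $1/N$. By \eqref{eq:abel} with $x_{l}=\log(l/N)$, the second equals $\sum_{l\ge N}l^{-1}\log(1+1/l)\le\sum_{l\ge N}l^{-2}\le N^{-2}+N^{-1}\le2/N$.

(e) Suppose $Z_{l}\le C$ for all $l$. Then $y_{l}-y_{N}=Z_{l}-Z_{N}+\log(l/N)\le(C-Z_{N})+\log(l/N)$, so $\sigma_{N}\le C+2-Z_{N}$ by (d), and $h(t_{N})=e^{Z_{N}}\sigma_{N}\le\sup_{Z\le C}e^{Z}(C+2-Z)<\infty$. This contradicts $t_{N}\to\infty$ and $h\to\infty$.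
\end{proof}

By (c), we want an $N$ around which $y_{N}$ is nearly constant. We also want $\sigma_{N}$ small compared with $J_{N}$, because $t_{N}$ need not be a multiple of $N$, and rounding it down to one will cost a factor $e^{\sigma_{N}}$. We first find a window of fixed relative length in which $y$ grows moderately, and then a much shorter stretch inside it in which $y$ hardly grows. The window starts at a maximizer of $Z_{N}$ against a comparison function, so that the growth of $Z$ to the right is controlled.

\begin{lemma}\label{lem:window}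
There is a sequence of integers $N_{0}\to\infty$ along which $Z=Z_{N_{0}}\to\infty$ and such that every integer $N'$ in the window $[N_{0},e^{1/10}N_{0}]$ satisfies
\[
Z_{N'}\ge Z-\tfrac1{10},\qquad y_{N'}-y_{N_{0}}\le\tfrac14Z,\qquad\sigma_{N'}\le J_{N'}^{1/2}.
\]
\end{lemma}

\begin{proof}
The first inequality holds for any $N_{0}$, since $Z_{N'}-Z=(y_{N'}-y_{N_{0}})-\log(N'/N_{0})$ and $y$ is nondecreasing. We construct $N_{0}$ with $N_{0}$ and $Z$ as large as we please.

\emph{Case 1: $Z_{N}\ge3\log N$ for infinitely many $N$.} Let $N_{*}$ be such an integer, so large that $\log N_{*}\ge2$ and $\sigma_{N}\le N$ for $N\ge N_{*}$. Since $Z_{N}\le y_{N}=o(N)$ and $Z_{N_{*}}>0$, the ratio $Z_{N}/N^{2}$ attains its maximum over $N\ge N_{*}$ at some $N_{0}$. With $x=N_{0}/N_{*}\ge1$,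
\[
Z\ge x^{2}Z_{N_{*}}\ge3x^{2}\log N_{*}\ge3(\log N_{*}+\log x)=3\log N_{0},
\]
because $(x^{2}-1)\log N_{*}\ge x-1\ge\log x$. In particular $Z\ge6$. In the window $Z_{N'}\le(N'/N_{0})^{2}Z\le e^{1/5}Z$, so $y_{N'}-y_{N_{0}}\le(e^{1/5}-1)Z+\frac1{10}\le\frac14Z$, as $e^{1/5}-1<0.23$ and $0.02\,Z\ge\frac1{10}$. Moreover $Z_{N'}\ge3\log N_{0}-\frac1{10}\ge2\log N_{0}+\frac15\ge2\log N'$, so $J_{N'}^{1/2}\ge N'\ge\sigma_{N'}$.

\emph{Case 2: $Z_{N}<3\log N$ for all large $N$.} By Lemma~\ref{lem:min}(e) choose $N_{*}$ large with $Z_{N_{*}}$ large, at least $5$. Since $Z_{N}-4\log N\to-\infty$, it attains its maximum over $N\ge N_{*}$ at some $N_{0}$. Then $Z\ge Z_{N_{*}}+4\log(N_{0}/N_{*})\ge Z_{N_{*}}$, and $Z_{l}-Z\le4\log(l/N_{0})$ for $l\ge N_{0}$, that is, $y_{l}-y_{N_{0}}\le5\log(l/N_{0})$. In the window this is at most $\frac12\le\frac14Z$. For $N'$ in the window and $l>N'$ we get $y_{l}-y_{N'}\le y_{l}-y_{N_{0}}\le\frac12+5\log(l/N')$, so $\sigma_{N'}\le10.5$ by Lemma~\ref{lem:min}(d), while $J_{N'}^{1/2}\ge e^{(Z-1/10)/2}\ge e^{2.45}>11$.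
\end{proof}

Now cut part of the window into about $1/\gamma$ pieces of relative length about $\gamma$. On one of them $y$ increases by $O(\gamma Z)$, so we need $\gamma Z\to0$; the slope in Lemma~\ref{lem:min}(c) is about $\gamma$, so $\gamma$ should be no smaller than a power of $1/\log J$; and the pieces must contain integers, so $\gamma N_{0}\to\infty$. The choice of $\gamma$ below meets all three demands. The small slope $\gamma$ is useless for small $k$ (for $k=1$ it gives an excess of order $\gamma\log J$, which tends to zero), and there we compare with $N_{0}$ itself, at slope $\frac1{20}$.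

For $N\ge m_{0}$ and $k\ge1$ put
\[
\Delta_{k}=\log\frac{k}{J_{N}}=\log(kN)-y_{N},\qquad\xi_{k}=\Theta_{N}(kN)-\Lambda_{N}\ge0 .
\]

\begin{lemma}\label{lem:fine}
There are a sequence of integers $N\to\infty$ and, for each of its terms, numbers $\gamma,\varepsilon\in(0,1]$ such that, with $J=J_{N}$ and $\sigma=\sigma_{N}$:
\begin{enumerate}
\item[(a)] $J\to\infty$, $\varepsilon\to0$, and $\sigma\le J^{1/2}$;
\item[(b)] $\gamma\ge(1+\log J)^{-2}$ and $\gamma\varepsilon\ge(1+\log J)^{-3}$;
\item[(c)] $\xi_{k}\ge\frac16\gamma|\Delta_{k}|$ whenever $|\Delta_{k}|>\varepsilon$;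
\item[(d)] $\xi_{k}\ge\frac1{100}\log J$ whenever $k\le J^{1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take $N_{0}$ and $Z$ from Lemma~\ref{lem:window}, far enough along the sequence for the inequalities below, and put
\[
\gamma=\max\{Z^{-2},(ZN_{0})^{-1/2}\},\qquad D=15\gamma Z,\qquad\varepsilon=2D .
\]
Since $Z\to\infty$ and $Z\le y_{N_{0}}=o(N_{0})$, we have $\gamma\to0$, $\gamma Z=\max\{Z^{-1},(Z/N_{0})^{1/2}\}\to0$, and $\gamma N_{0}\ge(N_{0}/Z)^{1/2}\to\infty$.

Let $N_{(i)}=\lceil N_{0}e^{1/20+i\gamma}\rceil$ for $0\le i\le\lfloor1/(25\gamma)\rfloor$. These integers lie in the window, since $N_{0}e^{0.09}+1\le N_{0}e^{0.1}$ for large $N_{0}$. Once $\gamma N_{0}\ge2$,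
\[
\frac{N_{(i+1)}}{N_{(i)}}\ge\frac{e^{\gamma}}{1+1/N_{0}}\ge e^{\gamma-1/N_{0}}\ge1+\frac{\gamma}{2}.
\]
There are $\lfloor1/(50\gamma)\rfloor$ intervals $[N_{(2l)},N_{(2l+2)}]$, which is at least $1/(60\gamma)$ when $\gamma\le1/300$. The increases of $y$ over them are nonnegative and add up to at most $\frac14Z$, so one of them is at most $15\gamma Z=D$. Call the corresponding triple $N_{1}=N_{(2l)}$, $N=N_{(2l+1)}$, $N_{2}=N_{(2l+2)}$. Then
\[
\frac{N}{N_{1}}-1\ge\frac{\gamma}{2},\qquad1-\frac{N}{N_{2}}\ge\frac{\gamma/2}{1+\gamma/2}\ge\frac{\gamma}{3},\qquad\frac{N}{N_{0}}-1\ge\frac1{20},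
\]
while $y_{N}-y_{N_{1}}\le D$, $y_{N_{2}}-y_{N}\le D$ and $y_{N}-y_{N_{0}}\le\frac14Z$.

Since $N$ is in the window, $\log J\ge Z-\frac1{10}$ and $\sigma\le J^{1/2}$, which gives (a). Part (b) follows from $Z\le1+\log J$, $\gamma\ge Z^{-2}$ and $\gamma\varepsilon=30\gamma^{2}Z\ge Z^{-3}$.

For (c) and (d) apply Lemma~\ref{lem:min}(c) with $t=kN$, noting that $y_{N'}-\log t=(y_{N'}-y_{N})-\Delta_{k}$. If $\Delta_{k}<-2D$, take $N'=N_{1}$:
\[
\xi_{k}\ge\Big(\frac{N}{N_{1}}-1\Big)\big(|\Delta_{k}|-(y_{N}-y_{N_{1}})\big)\ge\frac{\gamma}{2}(|\Delta_{k}|-D)\ge\frac{\gamma}{4}|\Delta_{k}| .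
\]
If $\Delta_{k}>2D$, take $N'=N_{2}$:
\[
\xi_{k}\ge\Big(1-\frac{N}{N_{2}}\Big)\big(\Delta_{k}-(y_{N_{2}}-y_{N})\big)\ge\frac{\gamma}{3}(\Delta_{k}-D)\ge\frac{\gamma}{6}\Delta_{k}.
\]
If $k\le J^{1/2}$, then $-\Delta_{k}\ge\frac12\log J$, and $N'=N_{0}$ gives
\[
\xi_{k}\ge\frac1{20}\Big(\frac12\log J-\frac14\Big(\log J+\frac1{10}\Big)\Big)=\frac{\log J}{80}-\frac1{800}\ge\frac{\log J}{100}
\]
once $\log J\ge\frac12$.
\end{proof}

\section{Proof of the decoupling proposition}\label{sec:proofprop}

Let $N$ run through the sequence of Lemma~\ref{lem:fine}; limits and the word ``large'' refer to this sequence, and we suppress the index $j$.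

\medskip
\noindent\textbf{Choice of $\lambda$.} For $\lambda\in\mathbb{C}$ define $T(\lambda):W\to\mathbb{C}^{n}$ by
\[
T(\lambda)(f)=v\big(f(e^{\lambda z^{N}}-1)\big)=\sum_{k\ge1}\frac{\lambda^{k}}{k!}v(fz^{kN}),\qquad\Phi(\rho)=\max_{|\lambda|=\rho}\|T(\lambda)\| .
\]
The $k$-th term has operator norm $E_{k}(|\lambda|)\le\mu_{0}|\lambda|^{k}/k!$, so $T$ is an entire operator-valued function and $\Phi$ is continuous with $\Phi(0)=0$. Cauchy's inequality, applied to each component of $\lambda\mapsto T(\lambda)(z^{i})$ and followed by the supremum over $i$, gives $E_{k}(\rho)\le\Phi(\rho)$ for all $k\ge1$. In particular $\Phi(\rho)\ge\rho\mu_{N}\to\infty$ as $\rho\to\infty$. Fix $\rho_{1}>0$ with $\Phi(\rho_{1})=1$ and $\lambda$ with $|\lambda|=\rho_{1}$ and $\|T(\lambda)\|=1$. We normalize $\Phi$ rather than $\sum_{k}E_{k}$ because cancellation among the terms could make $T(\lambda)$ much smaller than that sum.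

\medskip
\noindent\textbf{Size of the terms.} Define $\rho_{0}$ by $\log(e\rho_{0}N)=\Lambda_{N}$. By \eqref{eq:Ek},
\[
\frac{e^{-k\xi_{k}}}{ek}\le E_{k}(\rho_{0})\le e^{-k\xi_{k}} .
\]
We show that $\rho_{1}$ cannot be much larger than $\rho_{0}$, using the term $k_{0}=\lfloor J\rfloor\ge1$. Since $k_{0}N\le t_{N}$ and $h$ is nondecreasing,
\[
k_{0}\xi_{k_{0}}=k_{0}\big(\log(k_{0}N)-\Lambda_{N}\big)+h(k_{0}N)\le k_{0}(y_{N}-\Lambda_{N})+h(t_{N})=(J-k_{0})\sigma\le\sigma .
\]
So $\log E_{k_{0}}(\rho_{0})\ge-\sigma-1-\log J$. On the other hand $E_{k_{0}}(\rho_{0})(\rho_{1}/\rho_{0})^{k_{0}}=E_{k_{0}}(\rho_{1})\le\Phi(\rho_{1})=1$, whence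
\[
\log\frac{\rho_{1}}{\rho_{0}}\le\frac{\sigma+1+\log J}{k_{0}}\le\frac{J^{1/2}+1+\log J}{J-1}\le4J^{-1/2}
\]
for large $J$. For fixed $b\ge1$ we have $b/J\le J^{-1/2}$ for large $J$, and therefore
\begin{equation}\label{eq:termbound}
E_{k}(\rho_{1})e^{bk/J}\le\exp\big(-k(\xi_{k}-5J^{-1/2})\big)\qquad(k\ge1).
\end{equation}

\medskip
\noindent\textbf{The tail.} Let $\mathcal{K}=\{k\ge1:|\Delta_{k}|\le\varepsilon\}$, a finite set. We claim that for fixed $b\ge1$
\begin{equation}\label{eq:tail}
\Sigma_{b}=\sum_{k\ge1,\ k\notin\mathcal{K}}E_{k}(\rho_{1})e^{bk/J}\longrightarrow0 .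
\end{equation}
For $k\le J^{1/2}$, Lemma~\ref{lem:fine}(d) gives $\xi_{k}-5J^{-1/2}\ge\frac1{200}\log J$ for large $J$, and by \eqref{eq:termbound} these terms sum to at most $\sum_{k\ge1}J^{-k/200}\to0$. For the other $k\notin\mathcal{K}$, part (b) of the lemma gives $5J^{-1/2}\le\frac1{12}(1+\log J)^{-3}\le\frac1{12}\gamma\varepsilon\le\frac1{12}\gamma|\Delta_{k}|$ for large $J$, so by part (c) the $k$-th term is at most $\exp(-\frac1{12}k\gamma|\Delta_{k}|)$. The terms with $J^{1/2}<k\le3J$ sum to at most
\[
3J\exp\big(-\tfrac1{12}J^{1/2}\gamma\varepsilon\big)\le3J\exp\big(-\tfrac1{12}J^{1/2}(1+\log J)^{-3}\big)\longrightarrow0 .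
\]
For $k>3J$ we have $\Delta_{k}\ge\log3>1$, and since $1-e^{-x}\ge x/2$ on $[0,1]$, these terms sum to at most
\[
\frac{e^{-\gamma J/4}}{1-e^{-\gamma/12}}\le\frac{24}{\gamma}e^{-\gamma J/4}\le24(1+\log J)^{2}\exp\Big(-\frac{J}{4(1+\log J)^{2}}\Big)\longrightarrow0 .
\]
This proves \eqref{eq:tail}.

\medskip
\noindent\textbf{The main part.} For $s\in\mathbb{C}$ put
\[
U(s)(f)=\sum_{k\in\mathcal{K}}e^{ks/J}\frac{\lambda^{k}}{k!}v(fz^{kN}),\qquad a=U(0).
\]
For real $\varphi$ the operators $U(i\varphi)$ and $T(\lambda e^{i\varphi/J})$ differ by the terms with $k\notin\mathcal{K}$, which have total norm at most $\Sigma_{1}$. Taking $\varphi=0$ gives $\big|\|a\|-1\big|\le\Sigma_{1}$, so $\|a\|\to1$; and for all $\varphi$,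
\begin{equation}\label{eq:axis}
\|U(i\varphi)\|\le\Phi(\rho_{1})+\Sigma_{1}=1+\Sigma_{1}.
\end{equation}
We want to replace $e^{ks/J}$ by $e^{s}$ for all $k\in\mathcal{K}$. Doing so term by term costs about $\varepsilon\sum_{k\in\mathcal{K}}E_{k}(\rho_{1})$, and we only know that each $E_{k}(\rho_{1})$ is at most $1$, while $\mathcal{K}$ has about $2\varepsilon J$ elements. The bound \eqref{eq:axis} on the whole imaginary axis is what saves us: an exponential sum with small frequencies that is bounded on a line is nearly constant on bounded sets. Precisely, for each fixed $R>0$,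
\begin{equation}\label{eq:main}
\epsilon_{R}=\sup_{|s|\le R}\|U(s)-e^{s}a\|\longrightarrow0 .
\end{equation}
To prove this, fix $f$ with $|f|_{W}\le1$ and let $H(s)$ be a component of $e^{-s}U(s)(f)$. It is a finite combination of functions $e^{\alpha s}$ with real $\alpha=k/J-1=e^{\Delta_{k}}-1$, and $|\alpha|\le e^{\varepsilon}-1\le2\varepsilon$ as $\varepsilon\le1$. So $H(s)e^{-2\varepsilon s}$ is bounded in $\{\operatorname{Re}s\ge0\}$ and $H(s)e^{2\varepsilon s}$ is bounded in $\{\operatorname{Re}s\le0\}$, and both have modulus at most $1+\Sigma_{1}$ on the imaginary axis by \eqref{eq:axis}. The Phragm\'en--Lindel\"of theorem states that a bounded continuous function on a closed half-plane, holomorphic inside, is bounded by its supremum on the boundary line. It gives $|H(s)|\le(1+\Sigma_{1})e^{2\varepsilon|\operatorname{Re}s|}$ on $\mathbb{C}$. Cauchy's estimate on the circle of radius $1/(2\varepsilon)$ about a point $s$ with $|s|\le R$ yields $|H'(s)|\le2\varepsilon(1+\Sigma_{1})e^{1+2\varepsilon R}$. Hence $|H(s)-H(0)|\le2\varepsilon R(1+\Sigma_{1})e^{1+2\varepsilon R}$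 for $|s|\le R$. This bound does not depend on $f$ and tends to $0$, and multiplying by $|e^{s}|\le e^{R}$ gives \eqref{eq:main}.

\medskip
\noindent\textbf{Substituting $q$ for $s$.} Let $|f|_{W}\le b$ and $|q|_{W}\le b$. The exponential series converges in $W$, so
\[
v\big(f\exp(\lambda z^{N}e^{q/J})\big)=v(f)+\sum_{k\ge1}\frac{\lambda^{k}}{k!}v\big(fe^{kq/J}z^{kN}\big).
\]
Since $|fe^{kq/J}|_{W}\le be^{bk/J}$, the terms with $k\notin\mathcal{K}$ contribute at most $b\Sigma_{b}$. For the others, expand $U(s)-e^{s}a=\sum_{l\ge0}s^{l}D_{l}$, where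
\[
D_{l}(f)=\frac1{l!}\Big(\sum_{k\in\mathcal{K}}\Big(\frac{k}{J}\Big)^{l}\frac{\lambda^{k}}{k!}v(fz^{kN})-a(f)\Big).
\]
Cauchy's inequality on $|s|=2b$, applied as before to components of the values on $z^{i}$, gives $\|D_{l}\|\le\epsilon_{2b}(2b)^{-l}$. Expanding $e^{kq/J}$ and $e^{q}$ in powers of $q$,
\[
\Big|\sum_{k\in\mathcal{K}}\frac{\lambda^{k}}{k!}v\big(fe^{kq/J}z^{kN}\big)-a(fe^{q})\Big|=\Big|\sum_{l\ge0}D_{l}(fq^{l})\Big|\le\sum_{l\ge0}\epsilon_{2b}(2b)^{-l}b^{l+1}=2b\,\epsilon_{2b}.
\]
The supremum in \eqref{eq:decouple} is thus at most $b\Sigma_{b}+2b\,\epsilon_{2b}$, which tends to $0$ by \eqref{eq:tail} and \eqref{eq:main}. This proves Proposition~\ref{prop:decouple}, and with it Theorems~\ref{thm:main}, \ref{thm:banach} and \ref{thm:disk}. \hfill$\square$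

\begin{thebibliography}{1}

\bibitem{When}
\emph{When is a linear functional multiplicative?},
\texttt{http://www.siue.edu/MATH/kj\_papers/when.pdf}.

\end{thebibliography}
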